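# Symmetric word equations for $2\times 2$ positive definite matrices: why $XBX^7BX=A$ loses uniqueness, and why $XBX^6BX=A$ does not

## 1. Words, palindromes and positive definite solutions

Throughout, "PD" means positive definite Hermitian. For Hermitian matrices, $M\ge N$ means that $M-N$ is positive semidefinite. We use constantly that a PD matrix $M$ has, for each integer $k\ge1$, exactly one PD $k$-th root $M^{1/k}$.

**Definition (word).** A word $S(X,B)$ is a finite product of positive integer powers of two letters $X$ and $B$, in which the letters alternate; the first letter may be either one. Each power is called a block. For example, $XBX^2B^3X^2BX$ has seven blocks, three of which are $B$-blocks, and $BXB$ has three blocks.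

**Definition (symmetric word).** A word is symmetric if it reads the same forwards and backwards. Both words above are symmetric; $XBX^2$ is not.

**Definition (degree).** The degree of a word, $\deg S$, is the total exponent of $X$ in it. We always assume $\deg S\ge 1$. For example, $\deg(XBX^2B^3X^2BX)=6$ and $\deg(XBX^7BX)=9$.

If $S$ is symmetric and $X,B$ are PD, then $S(X,B)$ is PD. Indeed, the first and last letters agree, so the number of blocks is odd and there is a middle block $M$, a power of $X$ or of $B$, which is PD. If $V$ is the product of the blocks before it, the blocks after it multiply to $V^*$. So $S=VMV^*$ with $V$ invertible. For instance, $XBX^7BX=(XB)X^7(XB)^*$.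

**Definition (solvable, uniquely solvable).** The equation $S(X,B)=A$ is solvable over $n\times n$ PD matrices if for every pair of $n\times n$ PD matrices $A,B$ it has a PD solution $X$. It is uniquely solvable if for every such pair it has exactly one PD solution. For example, over $1\times1$ matrices the equation $XBX^7BX=A$ reads $x^9\beta^2=\alpha$ with $x,\alpha,\beta>0$, and $x=(\alpha/\beta^2)^{1/9}$ is the only solution. Every symmetric word equation is uniquely solvable for $n=1$ by the same argument.

The following is known. Hillar and Johnson: every symmetric word equation is solvable over $n\times n$ PD matrices, for every $n$. Lawson and Lim: every symmetric word equation of degree at most $5$ is uniquely solvable, for every $n$. Armstrong and Hillar: $XBX^2B^3X^2BX=A$ is not uniquely solvable over $3\times3$ PD matrices, but it is uniquely solvable over $2\times2$ PD matrices. So existence is never the issue. The problem, taken from "On The Symmetric Matrix Word Equation" (https://core.ac.uk/download/pdf/81944603.pdf),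 is whether $2\times2$ matrices are small enough to force uniqueness:

*Is every symmetric word equation $S(X,B)=A$ uniquely solvable over $2\times2$ PD matrices?*

The answer is no.

**Theorem 1.** For every $c>233$ outside a finite set there is $\delta_0>0$ such that for all $0<\delta<\delta_0$, with
$$B=\begin{pmatrix}1&0\\0&\delta\end{pmatrix},\qquad A=\begin{pmatrix}c&c\\ c&c+\delta^2/c\end{pmatrix},$$
the equation $XBX^7BX=A$ has at least two PD (indeed real) solutions $X$. Hence $XBX^7BX=A$ is not uniquely solvable over $2\times2$ PD matrices, nor over $n\times n$ PD matrices for any $n\ge2$.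

Two further theorems explain the exponent $7$. Theorem 2 (Section 5) is a criterion for non-uniqueness that can be read off the exponents of a word. Theorem 3 (Section 6) decides exactly which words with at most two interior $B$-blocks are uniquely solvable. In particular $XBX^6BX=A$ is uniquely solvable over $2\times2$ PD matrices, so the $7$ is sharp for this shape. These results do not settle whether some word of degree $6$, $7$ or $8$ fails for $2\times2$ matrices.

## 2. Words that can be solved by taking roots

The first thing to try is to solve the equation.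

*No $B$.* $X^a=A$ has the single PD solution $X=A^{1/a}$.

*One $B$-block.* For $X^aB^cX^a=A$ put $Y=X^a$ and $C=B^c$. Multiplying by $C^{1/2}$ on both sides, the equation $YCY=A$ becomes
$$\big(C^{1/2}YC^{1/2}\big)^2=C^{1/2}AC^{1/2}.\tag{1}$$
The matrix $C^{1/2}YC^{1/2}$ is PD, so it must be the PD square root of the right side. This determines $Y$, hence $X=Y^{1/a}$, and it also produces a solution. So $X^aB^cX^a=A$ is uniquely solvable, for matrices of any size.

*Two $B$-blocks.* The word is $X^aB^cX^bB^cX^a$. Two cases still yield to roots. If $b=a$, then with the same $Y,C$ we get $(C^{1/2}YC^{1/2})^3=C^{1/2}AC^{1/2}$, and we take a cube root. If $b=2a$, the word is the square $(X^aB^cX^a)^2$, so $X^aB^cX^a=A^{1/2}$, and we are back to one $B$-block.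

Now try $XBX^bBX=A$ with $b\ge3$ in the same way. Put $Y=B^{1/2}XB^{1/2}$, so $X=B^{-1/2}YB^{-1/2}$ and $XBX=B^{-1/2}Y^2B^{-1/2}$. Writing the word as $(XBX)X^{b-2}(XBX)$ and using
$$B^{-1/2}X^{b-2}B^{-1/2}=B^{-1}(YB^{-1})^{b-2},$$
we find
$$B^{1/2}\,\big(XBX^bBX\big)\,B^{1/2}=Y^2B^{-1}(YB^{-1})^{b-2}Y^2 .\tag{2}$$
This is where root-taking stops: the substitution turns one word equation into another, in the letters $Y$ and $B^{-1}$, and no perfect power appears. For $b=3$ the new word is $Y^2B^{-1}YB^{-1}Y^2$, which is no easier than $XBX^3BX$. (We do learn that $XBX^bBX=A$ and $X^2B(XB)^{b-2}X^2=A$ are uniquely solvable or not together, since $X\mapsto Y$, $B\mapsto B^{-1}$ and, for fixed $B$, $A\mapsto B^{1/2}AB^{1/2}$ are bijections of the PD matrices.)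

## 3. Two coordinates, and why commuting data give no counterexample

If we cannot solve the equation, we can look for a collision: one $B$ and two matrices $X_1\ne X_2$ with $S(X_1,B)=S(X_2,B)$. Then $A:=S(X_1,B)$ is PD and uniqueness fails.

**Coordinates.** Taking determinants in $S(X,B)=A$ fixes $\det X$, so we normalize $\det X=1$. We look only at real $X$:
$$X=\begin{pmatrix}p&q\\q&t\end{pmatrix},\qquad p>0,\ q\in\mathbb R,\ t=\frac{1+q^2}{p}.$$
Each such $X$ is PD of determinant $1$. Let $B_\delta=\mathrm{diag}(1,\delta)$ and, for a symmetric word $S$,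
$$F_\delta(p,q)=\big(S_{11},S_{12}\big),\qquad S=S(X,B_\delta).$$
The entries of $F_\delta$ are polynomials in $\delta,p,q,1/p$, so they make sense for $\delta\le0$ too. For $\delta>0$ the matrix $S$ is real, symmetric and PD, and $\det S=\delta^{e}$, where $e$ is the total exponent of $B$. Hence $S_{22}=(\delta^e+S_{12}^2)/S_{11}$ is determined by $F_\delta$, and:
$$\text{if } F_\delta \text{ is not injective on } (0,\infty)\times\mathbb R \text{ for some } \delta>0,\text{ then } S(X,B)=A \text{ is not uniquely solvable.}\tag{3}$$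

The natural place to look for collisions is near solutions that we know completely, those where $X$ commutes with $B_\delta$, that is, $q=0$. There one would hope that the Jacobian of $F_\delta$ vanishes and solutions split. They do not split there.

**Claim.** For every symmetric word of degree at least $1$ and every $\delta>0$, the Jacobian determinant of $F_\delta$ is positive at all points with $q=0$.

*Proof.* Conjugating by $\mathrm{diag}(1,-1)$ replaces $q$ by $-q$, fixes $B_\delta$, keeps $S_{11}$ and changes the sign of $S_{12}$. So $S_{11}$ is even and $S_{12}$ is odd in $q$. Hence at $q=0$ we have $\partial_qS_{11}=0$ and $\partial_pS_{12}=0$. On $q=0$ the matrix $X=\mathrm{diag}(p,1/p)$ is diagonal and $(B_\delta)_{11}=1$, so $S_{11}=p^{\deg S}$ and $\partial_pS_{11}>0$. Finally, at $q=0$ we have $\partial_qt=2q/p=0$, so $\partial_qX=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. By the product rule,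
$$\partial_qS_{12}=\sum(\text{prefix})_{11}(\text{suffix})_{22},$$
summed over the occurrences of $X$ in the word, where prefix and suffix are the products of the letters before and after that occurrence. These are positive diagonal matrices, so $\partial_qS_{12}>0$. The Jacobian is $\partial_pS_{11}\cdot\partial_qS_{12}>0$. $\qquad\blacksquare$

For example, for $S=XBX$ we have $S_{12}=pq+\delta qt$, and $\partial_qS_{12}=p+\delta/p$ at $q=0$; the two terms come from the two occurrences of $X$.

So near each commuting solution $F_\delta$ is injective by the inverse function theorem, and linearizing there finds nothing. We must go far from $q=0$. Rather than making $X$ extreme, we make $B$ extreme and let $\delta\to0$. The limit $B_0$ is not PD, but $F_0$ is a perfectly good map, it can be computed in closed form, and nondegenerate collisions of $F_0$ survive for small $\delta>0$.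

## 4. Collapsing $B$ to a rank-one projection: proof of Theorem 1

Here $S_\delta=XB_\delta X^7B_\delta X$.

**Step 1: compute the limit map.** This step turns the problem at $\delta=0$ into one about a function of one variable. Let $\epsilon_1=(1,0)^T$. Since $B_0=\epsilon_1\epsilon_1^T$,
$$S_0=X\epsilon_1\,\big(\epsilon_1^TX^7\epsilon_1\big)\,\epsilon_1^TX=(X^7)_{11}\,(X\epsilon_1)(X\epsilon_1)^T,\qquad X\epsilon_1=\begin{pmatrix}p\\q\end{pmatrix}.$$
Write $q=kp$ and $\psi(p,k)=p^2(X^7)_{11}$. Then
$$F_0=(\psi,\,k\psi).\tag{4}$$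
The ratio of the two components of $F_0$ is $k$. So two points collide under $F_0$ only if they have the same $k$, and then the question is whether $p\mapsto\psi(p,k)$ takes a value twice. For $k=0$ it does not: $\psi(p,0)=p^9$. We try $k=1$.

**Step 2: find a value taken twice on the line $k=1$.** Put $\psi(p)=\psi(p,1)$. Now $X=\begin{pmatrix}p&p\\p&p+1/p\end{pmatrix}$ has positive entries, so $(X^7)_{11}$ is a sum of positive products $x_{1i_1}x_{i_1i_2}\cdots x_{i_61}$, and it is at least any one of them. We need three facts.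

- Keeping the product $x_{12}x_{22}^5x_{21}$ gives $(X^7)_{11}\ge p^2(p+1/p)^5>p^{-3}$, so $\psi(p)>1/p$.
- Keeping $x_{11}^7$ gives $(X^7)_{11}\ge p^7$, so $\psi(p)\ge p^9$.
- At $p=1$, $X=\begin{pmatrix}1&1\\1&2\end{pmatrix}$ has trace $3$ and determinant $1$, so $X^2=3X-I$. Therefore $X^n=s_nX-s_{n-1}I$ with $s_0=0$, $s_1=1$, $s_{n+1}=3s_n-s_{n-1}$, that is, $s_n=0,1,3,8,21,55,144,377$ for $n=0,\dots,7$. Hence $(X^7)_{11}=377-144=233$, the Fibonacci number $F_{13}$, and $\psi(1)=233$.

So $\psi$ is large at both ends. (It really is not monotone: at $p=\frac12$ the trace is again $3$, so $\psi(\frac12)=\frac14(\frac{377}2-144)=\frac{89}8$, while $\psi(\frac1{12})>12$ and $\psi(1)=233$.) Let $c>233$. Then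
$$\psi(1/c)>c,\qquad \psi(1)=233<c,\qquad \psi(c)\ge c^9>c,$$
and the intermediate value theorem gives
$$p_1\in(1/c,1),\quad p_2\in(1,c),\qquad \psi(p_1)=\psi(p_2)=c .$$

With $X^b$ in place of $X^7$, $b\ge2$, the same products give $\psi(p)>p^{6-b}$, and this bound tends to infinity as $p\to0$ exactly when $b>6$. This is the first appearance of the threshold $6$.

**Step 3: make the two solutions nondegenerate.** This step checks the hypothesis of the implicit function theorem. From (4),
$$\det\frac{\partial F_0}{\partial(p,k)}=\det\begin{pmatrix}\psi_p&\psi_k\\ k\psi_p&\psi+k\psi_k\end{pmatrix}=\psi_p(\psi+k\psi_k)-\psi_k\,k\psi_p=\psi\,\psi_p.\tag{5}$$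
Also $\partial(p,q)/\partial(p,k)=p>0$, so the Jacobian of $F_0$ in $(p,q)$ is nonzero wherever $\psi_p\ne0$. The function $\psi(p)$ is rational, and it is not constant because $\psi(p)\ge p^9$. So $\psi'$ has finitely many zeros and $\psi$ has finitely many critical values. Exclude these finitely many $c$. Then $\psi'(p_1)\ne0$ and $\psi'(p_2)\neq 0$.

**Step 4: perturb to $\delta>0$.** At $(p,q)=(p_i,p_i)$ we have $F_0=(c,c)$ and a nonzero Jacobian, and $F_\delta(p,q)$ is smooth in $(\delta,p,q)$ near $(0,p_i,p_i)$. By the implicit function theorem there are, for all small $\delta>0$, points $(p_i(\delta),q_i(\delta))$ near $(p_i,p_i)$ with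
$$F_\delta\big(p_i(\delta),q_i(\delta)\big)=(c,c),\qquad i=1,2.$$
Since $p_1<1<p_2$, we have $p_1(\delta)<1<p_2(\delta)$ for small $\delta$, so the two points differ. Let $X_1\ne X_2$ be the corresponding PD matrices of determinant $1$. Each $S_\delta(X_i)$ is real symmetric, with $(1,1)$ and $(1,2)$ entries equal to $c$ and determinant $(\det B_\delta)^2=\delta^2$. So its $(2,2)$ entry is $(c^2+\delta^2)/c=c+\delta^2/c$. Both matrices therefore equal $A$, which is PD because $c>0$ and $\det A=\delta^2>0$.

**Step 5: larger matrices.** For $n\ge2$, the distinct PD matrices $X_1\oplus I_{n-2}$ and $X_2\oplus I_{n-2}$ both solve the equation with data $A\oplus I_{n-2}$ and $B\oplus I_{n-2}$. $\qquad\blacksquare$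

## 5. Opposite Jacobian signs and the exponent count $E(\mu)$

The proof above used a special line. For a general word we compare signs instead: on $q=0$ the Jacobian of $F_\delta$ is positive (Section 3), and we look for a place where it is negative.

**Theorem 2.** Let $S=X^{a}B^{c_0}X^{b_1}B^{c_1}\cdots X^{b_N}B^{c_N}X^{a}$ be a symmetric word, $N\ge1$. For $\mu\in(0,\infty)\setminus\{a,b_1,\dots,b_N\}$ put
$$E(\mu)=\begin{cases}-2a+\sum_{b_j<\mu}b_j-\sum_{b_j>\mu}b_j,&\mu<a,\\[2pt] -2a-\sum_{b_j<\mu}b_j+\sum_{b_j>\mu}(b_j-4a),&\mu>a.\end{cases}$$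
If $E(\mu)>0$ for some such $\mu$, then $S(X,B)=A$ is not uniquely solvable over $2\times2$ PD matrices. Consequently:

- $X^aB(X^bB)^NX^a=A$ is not uniquely solvable if $b<a$ and $Nb>2a$ (for example $X^2B(XB)^5X^2$);
- it is also not uniquely solvable if $b>a$ and $N(b-4a)>2a$;
- for every $d\ge9$ the equation $XBX^{d-2}BX=A$, of degree $d$, is not uniquely solvable.

Two examples of $E$. For $XBX^7BX$ we have $a=1$, $N=1$, $b_1=7$: $E=-9$ for $\mu<1$, $E=-2+(7-4)=1$ for $1<\mu<7$, and $E=-9$ for $\mu>7$. So the criterion applies. For $XBX^2B^3X^2BX$ we have $a=1$ and $b_1=b_2=2$: $E=-2-4=-6$ for $\mu<1$, $E=-2+2(2-4)=-6$ for $1<\mu<2$, and $E=-2-4=-6$ for $\mu>2$. The criterion says nothing, in agreement with the $2\times 2$ result of Armstrong and Hillar.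

To turn opposite signs into non-injectivity we use winding numbers. For a closed curve $\theta\mapsto g(\theta)\in\mathbb R^2\setminus\{0\}$, the winding number about $0$ is an integer that does not change under continuous deformation in $\mathbb R^2\setminus\{0\}$. For example, $\theta\mapsto(\cos\theta,-\sin\theta)$ has winding number $-1$.

**Lemma 4.** Let $U=(0,\infty)\times\mathbb R$ and let $F:U\to\mathbb R^2$ be $C^1$ and injective. Then the Jacobian of $F$ cannot be positive at one point of $U$ and negative at another.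

*Proof.* For $u=(p,q)\in U$ and $0<\varepsilon<p$, the circle of radius $\varepsilon$ about $u$ lies in $U$. By injectivity, the curve
$$\theta\mapsto F\big(u+\varepsilon(\cos\theta,\sin\theta)\big)-F(u)$$
avoids $0$. Its winding number is an integer that is locally constant in $(u,\varepsilon)$. The parameter set $\{(p,q,\varepsilon):0<\varepsilon<p\}$ is convex, hence connected, so the winding number is the same for all $(u,\varepsilon)$.

Now let $M=DF(u)$ be invertible. The curve is $\varepsilon M(\cos\theta,\sin\theta)^T+o(\varepsilon)$ uniformly in $\theta$, and $|M(\cos\theta,\sin\theta)^T|$ is bounded below by a positive constant. So for small $\varepsilon$ the straight-line deformation to $\varepsilon M(\cos\theta,\sin\theta)^T$ avoids $0$. An invertible real $2\times2$ matrix can be joined, within the invertible matrices, to $I$ if $\det M>0$ and to $\mathrm{diag}(1,-1)$ if $\det M<0$. So the winding number is the sign of $\det M$. Two points with opposite signs would contradict constancy. $\qquad\blacksquare$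

*Proof of Theorem 2.*

**Step 1: coordinates in which powers are explicit.** Products of powers of $X$ are awkward in $(p,q)$, so for $q>0$ we pass to $r>0$, $m\in\mathbb R$ with
$$X^k=\cosh(kr)\,I+\sinh(kr)\,H,\qquad H=\begin{pmatrix}-\tanh m&\operatorname{sech}m\\ \operatorname{sech}m&\tanh m\end{pmatrix}.$$
Here $H$ is symmetric with trace $0$ and determinant $-\tanh^2m-\operatorname{sech}^2m=-1$, so $H^2=I$ and $X=e^{rH}$ is PD with eigenvalues $e^{\pm r}$. Put
$$u_k=(X^k)_{11}=\cosh kr-\sinh kr\tanh m=\frac{\cosh(kr-m)}{\cosh m},\qquad w_k=(X^k)_{12}=\frac{\sinh kr}{\cosh m}.$$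
In particular $p=u_1>0$ and $q=w_1>0$. We must know that this change of coordinates preserves orientation. From $\log p=\log\cosh(r-m)-\log\cosh m$ and $\log q=\log\sinh r-\log\cosh m$,
$$\frac{\partial(\log p,\log q)}{\partial(r,m)}=-\tanh(r-m)\tanh m+\coth r\,\big(\tanh(r-m)+\tanh m\big).$$
Since $\tanh(r-m)+\tanh m=\dfrac{\sinh r}{\cosh(r-m)\cosh m}$, this equals
$$\frac{\cosh r-\sinh(r-m)\sinh m}{\cosh(r-m)\cosh m}=1,\tag{6}$$
because $\cosh r=\cosh(r-m)\cosh m+\sinh(r-m)\sinh m$.

**Step 2: the Jacobian of $F_0$ up to a positive factor.** At $\delta=0$ every power of $B_0$ is $\epsilon_1\epsilon_1^T$, so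
$$S=\Big(\prod_ju_{b_j}\Big)(X^a\epsilon_1)(X^a\epsilon_1)^T,\qquad X^a\epsilon_1=\begin{pmatrix}u_a\\w_a\end{pmatrix}.$$
Hence
$$\log S_{11}=2\log u_a+\sum_j\log u_{b_j},\qquad L:=\log\frac{S_{12}}{S_{11}}=\log\frac{w_a}{u_a}=\log\sinh ar-\log\cosh(ar-m).$$
Put $J=\dfrac{\partial(L,\log S_{11})}{\partial(r,m)}$. Since $\log S_{12}=\log S_{11}+L$,
$$\frac{\partial(\log S_{11},\log S_{12})}{\partial(r,m)}=\frac{\partial(\log S_{11},L)}{\partial(r,m)}=-J.$$
Passing from logarithms to $S_{11},S_{12}$ and to $p,q$ multiplies by positive factors, since all four quantities are positive, and by (6) so does passing from $(r,m)$ to $(\log p,\log q)$. So the Jacobian of $F_0$ in $(p,q)$ has the sign of $-J$.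

**Step 3: compute $J$.** The partial derivatives are
$$L_r=a\big(\coth ar-\tanh(ar-m)\big),\qquad L_m=\tanh(ar-m),$$
$$\partial_r\log u_k=k\tanh(kr-m),\qquad \partial_m\log u_k=-\tanh(kr-m)-\tanh m.$$
So $J=2J_a+\sum_jJ_{b_j}$, where $J_k:=\partial(L,\log u_k)/\partial(r,m)$ is
$$J_k=-a\big(\coth ar-\tanh(ar-m)\big)\big(\tanh(kr-m)+\tanh m\big)-k\tanh(ar-m)\tanh(kr-m).\tag{7}$$

**Step 4: go to infinity along a ray.** The aim is to make every hyperbolic function in (7) degenerate to a sign. Put $m=\mu r$ with $\mu>0$, $\mu\ne a,k$, and let $r\to\infty$. Then $\coth ar\to1$, $\tanh m\to1$, $\tanh(ar-m)\to\mathrm{sgn}(a-\mu)$ and $\tanh(kr-m)\to\mathrm{sgn}(k-\mu)$.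

- If $\mu<a$, the first term of (7) tends to $0$, and $J_k\to-k\,\mathrm{sgn}(k-\mu)$.
- If $\mu>a$, then $J_k\to-2a\big(\mathrm{sgn}(k-\mu)+1\big)+k\,\mathrm{sgn}(k-\mu)$, which is $k-4a$ if $k>\mu$ and $-k$ if $k<\mu$.

Taking $k=a$, we get $J_a\to-a$ in both cases. Adding up, $J\to E(\mu)$.

**Step 5: conclude.** Let $E(\mu)>0$. For $r$ large, $J>0$ at $(r,\mu r)$, so the Jacobian of $F_0$ is negative at the corresponding point $(p,q)$. The Jacobian is continuous in $\delta$, so the Jacobian of $F_\delta$ at that point is negative for all small $\delta>0$. Fix such a $\delta>0$. By Section 3 the Jacobian of $F_\delta$ is positive on $q=0$. By Lemma 4, $F_\delta$ is not injective, and (3) finishes the proof.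

**Step 6: the listed consequences.** In $X^aB(X^bB)^NX^a$ all $N$ interior exponents equal $b$. If $b<a$, take $\mu\in(b,a)$: $E(\mu)=-2a+Nb$. For $X^2B(XB)^5X^2$ this is $-4+5=1$. If $b>a$, take $\mu\in(a,b)$: $E(\mu)=-2a+N(b-4a)$. For $XBX^{d-2}BX$, that is, $a=N=1$ and $b=d-2$, this is $(d-2)-6$, which is positive when $d\ge9$. $\qquad\blacksquare$

By (2) with $b=7$, the examples $XBX^7BX$ and $X^2B(XB)^5X^2$ are two forms of one equation. The first case of $E$ detects one form, the second case the other.

## 6. Two $B$-blocks: the equation as a map between two planes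

**Theorem 3.** If $S=B^dS'B^d$ ($d\ge1$), then $S(X,B)=A$ is uniquely solvable over $2\times2$ PD matrices if and only if $S'(X,B)=A$ is; so let $S$ begin and end with $X$. Suppose $S$ has at most two $B$-blocks. Then $S$ is $X^a$ or $X^aB^cX^a$, both uniquely solvable, or $S=X^aB^cX^bB^cX^a$, and this last equation is uniquely solvable over $2\times2$ PD matrices **if and only if $b\le6a$**.

*The quick parts.* $B^dS'B^d=A$ if and only if $S'=B^{-d}AB^{-d}$, and for fixed $B$ the map $A\mapsto B^{-d}AB^{-d}$ is a bijection of the PD matrices; this is the reduction. A symmetric word beginning and ending with $X$ and having at most two $B$-blocks has one of the three listed forms. The first two were solved in Section 2. If $b>6a$, apply Theorem 2 with $N=1$ and $\mu\in(a,b)$: $E(\mu)=-2a+b-4a=b-6a>0$, so uniqueness fails.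

It remains to prove that $b\le6a$ gives exactly one solution. Since $B\mapsto B^c$ is a bijection of the PD matrices, we may take $c=1$, and we write
$$S(X)=X^aBX^bBX^a,\qquad b\le6a .$$
The plan is to view $X\mapsto S(X)$ as a smooth map between two copies of $\mathbb R^2$ and to show that it is proper and has an invertible differential everywhere.

**Definition (proper map).** A continuous map is proper if preimages of compact sets are compact. For example, $x\mapsto x^2$ on $\mathbb R$ is proper, and $\exp:\mathbb R\to\mathbb R$ is not, since the preimage of $[0,1]$ is $(-\infty,0]$.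

**Hadamard's global inverse function theorem** (e.g. Krantz–Parks, *The Implicit Function Theorem*, §6.2). A proper local diffeomorphism from a connected manifold to a simply connected manifold is a diffeomorphism.

**Step 1: reduce to real matrices of determinant $1$.** A simultaneous unitary conjugation of $X,B,A$ makes $B$ diagonal. Next, any solution satisfies $(\det X)^{2a+b}(\det B)^2=\det A$, so $\xi=\det X$ is determined. Write $X=\xi^{1/2}X'$, $B=(\det B)^{1/2}B'$, $A=(\det A)^{1/2}A'$ with determinant-one matrices. The scalars in $S(X,B)=A$ are $\xi^{(2a+b)/2}\det B$ on the left and $(\det A)^{1/2}$ on the right, and these agree. So the equation becomes $S(X',B')=A'$, and its solutions automatically have determinant $1$. We may thus assume that all determinants are $1$. A diagonal unitary conjugation keeps $B$ fixed and makes $A_{12}\ge0$.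

Now every solution $X$ is real. If $X_{12}=0$ this is clear. If $X_{12}\ne0$, choose a diagonal unitary $T=\mathrm{diag}(\tau_1,\tau_2)$ such that $TXT^*$ has off-diagonal entry $\tau_1\bar\tau_2X_{12}=|X_{12}|$. Since $TBT^*=B$, we have $TAT^*=S(TXT^*)$. The matrix $TXT^*$ is entrywise positive and $B$ is diagonal with positive entries, so $S(TXT^*)$ is entrywise positive. Its off-diagonal entry is $\tau_1\bar\tau_2A_{12}>0$. As $A_{12}\ge0$ and $|\tau_1\bar\tau_2|=1$, this forces $\tau_1\bar\tau_2=1$, so $\tau_1=\tau_2$ and $X=TXT^*$ is real.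

Let $\mathfrak p$ be the space of real symmetric traceless $2\times2$ matrices and $\mathcal P=\exp\mathfrak p$ the set of real PD matrices of determinant $1$. The exponential is a diffeomorphism $\mathfrak p\to\mathcal P$, so both are copies of $\mathbb R^2$. It suffices to show that
$$\Psi:\mathfrak p\to\mathcal P,\qquad \Psi(x)=S(e^x)$$
is bijective.

**Step 2: $\Psi$ is proper.** We bound $X$ in terms of $S(X)$. Let $\lambda\ge1$ be the top eigenvalue of $X=e^x$, $v$ a real unit eigenvector for it, and $\beta>0$ the least eigenvalue of $B$. Since $X^b\ge\lambda^bvv^T$,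
$$v^TSv=\lambda^{2a}\,v^TBX^bBv\ge\lambda^{2a+b}(v^TBv)^2\ge\lambda^{2a+b}\beta^2.$$
So if $S$ stays in a compact set, $\lambda$ is bounded, and so is $x$, whose eigenvalues are $\pm\log\lambda$. Preimages of compact sets are closed by continuity, and now bounded, hence compact.

**Step 3: a formula for the differential.** Let $\mathfrak{sl}_2$ be the real traceless $2\times2$ matrices and $\mathfrak{so}_2$ the skew-symmetric ones, so $\mathfrak{sl}_2=\mathfrak p\oplus\mathfrak{so}_2$. Let $\pi(Z)=\frac12(Z+Z^T)$ be the projection onto $\mathfrak p$ along $\mathfrak{so}_2$, and for invertible $g$ let $\mathrm{Ad}(g)Z=gZg^{-1}$. For example,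
$$\pi\begin{pmatrix}0&1\\0&0\end{pmatrix}=\begin{pmatrix}0&\frac12\\\frac12&0\end{pmatrix},\qquad \mathrm{Ad}(\mathrm{diag}(\alpha,\alpha^{-1}))\begin{pmatrix}0&1\\0&0\end{pmatrix}=\begin{pmatrix}0&\alpha^2\\0&0\end{pmatrix}.$$

Write the word as a square: with $W=e^{ax}Be^{(b/2)x}$, which has determinant $1$, we have $\Psi(x)=WW^T$. Let $\eta\in\mathfrak p$ be a tangent vector at $x$ and $d$ the derivative in direction $\eta$. Put $\Omega=W^{-1}dW\in\mathfrak{sl}_2$. Then
$$d\Psi=dW\,W^T+W\,dW^T=W(\Omega+\Omega^T)W^T=2W\pi(\Omega)W^T.$$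
The map $M\mapsto WMW^T$ is a diffeomorphism of $\mathcal P$ taking $I$ to $WW^T$, and the tangent space of $\mathcal P$ at $I$ is $\mathfrak p$. So the tangent space at $WW^T$ is $W\mathfrak pW^T$, and $\Psi$ is a local diffeomorphism at $x$ if and only if
$$D:\mathfrak p\to\mathfrak p,\qquad D\eta=\pi(\Omega)$$
is invertible.

To compute $\Omega$ we need Duhamel's formula $e^{-\tau x}d(e^{\tau x})=\int_0^\tau\mathrm{Ad}(e^{-tx})\eta\,dt$. Both sides vanish at $\tau=0$. Moreover, $\frac{d}{d\tau}d(e^{\tau x})=d(xe^{\tau x})=\eta e^{\tau x}+x\,d(e^{\tau x})$, so the $\tau$-derivative of the left side is $-e^{-\tau x}x\,d(e^{\tau x})+e^{-\tau x}\big(\eta e^{\tau x}+x\,d(e^{\tau x})\big)=\mathrm{Ad}(e^{-\tau x})\eta$, as claimed. The product rule for $W$ then gives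
$$\Omega=\int_0^{b/2}\mathrm{Ad}(e^{-tx})\eta\,dt+\int_0^a\mathrm{Ad}\big(e^{-(b/2)x}B^{-1}e^{-tx}\big)\eta\,dt.$$
To get rid of the inverses, use $\Theta(Z)=-Z^T$. It satisfies $\Theta(\mathrm{Ad}(g)Z)=\mathrm{Ad}((g^T)^{-1})\Theta(Z)$, it is $-1$ on $\mathfrak p$ and $+1$ on $\mathfrak{so}_2$, and so $\pi\Theta=-\pi$. Hence $\pi(\Omega)=-\pi(\Theta\Omega)$. In the second integral $g=e^{-(b/2)x}B^{-1}e^{-tx}$, and $(g^T)^{-1}=e^{(b/2)x}Be^{tx}$. The two minus signs, from $\pi\Theta=-\pi$ and $\Theta\eta=-\eta$, cancel, and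
$$D\eta=\pi\Big[\int_0^{b/2}\mathrm{Ad}(e^{tx})\eta\,dt+\mathrm{Ad}\big(e^{(b/2)x}B\big)\int_0^a\mathrm{Ad}(e^{tx})\eta\,dt\Big].\tag{8}$$

## 7. The determinant of the differential

**Step 4: bases.** This step sets up a basis in which both conjugations in (8) are hyperbolic rotations. Put
$$e_1=\tfrac12\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad e_2=\tfrac12\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad j=\tfrac12\begin{pmatrix}0&1\\-1&0\end{pmatrix}.$$
Direct multiplication gives $[e_1,e_2]=j$, $[e_1,j]=e_2$, $[e_2,j]=-e_1$. Here $e_1,e_2$ span $\mathfrak p$ and $j$ spans $\mathfrak{so}_2$. Since $\mathrm{Ad}(e^{te_1})$ is the exponential of $t[e_1,\cdot\,]$, it fixes $e_1$ and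
$$e_2\mapsto\cosh t\,e_2+\sinh t\,j,\qquad j\mapsto\cosh t\,j+\sinh t\,e_2.\tag{9}$$

If $k$ is a rotation matrix, then $\mathrm{Ad}(k)$ preserves $\mathfrak p$ and $\mathfrak{so}_2$ and so commutes with $\pi$. Replacing $x,B$ by $kxk^{-1},kBk^{-1}$ replaces $D$ by $\mathrm{Ad}(k)D\,\mathrm{Ad}(k)^{-1}$. So invertibility of $D$ is unchanged under simultaneous rotation of $x$ and $B$. From now on $B$ is any real PD matrix of determinant $1$, and we write
$$B=e^{s\hat y},\quad s\ge0,\quad \hat y=\gamma e_1+\sigma e_2,\quad \gamma^2+\sigma^2=1,\qquad n=-\sigma e_1+\gamma e_2 .$$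
Then $[\hat y,n]=(\gamma^2+\sigma^2)j=j$ and $[\hat y,j]=\gamma e_2-\sigma e_1=n$. So $\mathrm{Ad}(B)$ fixes $\hat y$ and sends $n\mapsto Cn+\Sigma j$, $j\mapsto Cj+\Sigma n$, with $C=\cosh s$ and $\Sigma=\sinh s$.

*The case $x=0$.* Here (8) is $D=\frac b2I+a\,\pi\mathrm{Ad}(B)|_{\mathfrak p}$, and $\pi\mathrm{Ad}(B)$ sends $\hat y\mapsto\hat y$, $n\mapsto Cn$. So $D$ has eigenvalues $\frac b2+a$ and $\frac b2+a\cosh s$, both positive, and is invertible.

*The case $x\ne0$.* By a rotation assume $x=re_1$ with $r>0$. (So here $e^x$ has eigenvalues $e^{\pm r/2}$; the $r$ of Section 5 was half as large.) From $e_1=\gamma\hat y-\sigma n$ and $e_2=\sigma\hat y+\gamma n$,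
$$\begin{aligned}\mathrm{Ad}(B)e_1&=(1+(C-1)\sigma^2)e_1-\gamma\sigma(C-1)e_2-\sigma\Sigma j,\\ \mathrm{Ad}(B)e_2&=-\gamma\sigma(C-1)e_1+(1+(C-1)\gamma^2)e_2+\gamma\Sigma j,\\ \mathrm{Ad}(B)j&=-\Sigma\sigma e_1+\Sigma\gamma e_2+Cj.\end{aligned}\tag{10}$$
Set
$$R=\tfrac{br}2,\quad \rho=ar,\quad h=\sinh\tfrac s2,\quad \kappa=\cosh\tfrac s2,\quad P=\sinh\tfrac\rho2,\quad Q=\cosh\tfrac\rho2,$$
so that $C-1=2h^2$, $\Sigma=2h\kappa$, $\sinh\rho=2PQ$, $\cosh\rho-1=2P^2$, and
$$w=Q\gamma h+P\kappa,\qquad z=\gamma h\cosh R+\kappa\sinh R,\qquad K=2\sinh R-\sinh(R-\rho).$$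
We have $K>0$, because $R-\rho<R$ and $\sinh R>0$.

**Step 5: the two columns of $rD$.** We evaluate (8) on $e_1$ and $e_2$.

*First column.* Since $\mathrm{Ad}(e^{tx})$ fixes $e_1$, we get $rDe_1=Re_1+\rho\,\pi\mathrm{Ad}(e^{Re_1})\mathrm{Ad}(B)e_1$. By (10) and (9) its $e_1$-coordinate is $R+\rho+2\rho h^2\sigma^2$. Its $e_2$-coordinate is
$$\rho\big(-2\gamma\sigma h^2\cosh R-2\sigma h\kappa\sinh R\big)=-2\rho\sigma hz.$$

*Second column.* By (9), $r\int_0^\tau\mathrm{Ad}(e^{tre_1})e_2\,dt=\sinh(\tau r)e_2+(\cosh(\tau r)-1)j$, and $\pi$ kills $j$ in the first integral. So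
$$rDe_2=\sinh R\,e_2+\pi\mathrm{Ad}(e^{Re_1})\mathrm{Ad}(B)\big(\sinh\rho\,e_2+(\cosh\rho-1)j\big).$$
By (10), the vector $\mathrm{Ad}(B)\big(2PQ\,e_2+2P^2j\big)$ has these coordinates:

- $e_1$: $-\sigma(4PQ\gamma h^2+4P^2h\kappa)=-4\sigma Phw$;
- $e_2$: $2PQ(1+2h^2\gamma^2)+4P^2h\kappa\gamma=2PQ+4Ph\gamma w$;
- $j$: $4PQ\gamma h\kappa+2P^2(1+2h^2)=4P\kappa w-2P^2$, where the last equality uses $\kappa^2=1+h^2$.

Applying $\mathrm{Ad}(e^{Re_1})$ leaves the $e_1$-coordinate alone. The $e_2$-coordinate of $rDe_2$ becomes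
$$\sinh R+\cosh R\,(2PQ+4Ph\gamma w)+\sinh R\,(4P\kappa w-2P^2).$$
The terms without $w$ are $\sinh R+\sinh\rho\cosh R-(\cosh\rho-1)\sinh R=2\sinh R-\sinh(R-\rho)=K$. The terms with $w$ are $4Pw(\gamma h\cosh R+\kappa\sinh R)=4Pwz$. So the coordinate is $K+4Pwz$.

**Step 6: the determinant.** In the basis $e_1,e_2$,
$$\Delta:=\det(rD)=(R+\rho+2\rho h^2\sigma^2)(K+4Pwz)-8\rho\sigma^2h^2Pwz .$$
Expanding the first product produces $+8\rho\sigma^2h^2Pwz$, which cancels the last term:
$$\Delta=(R+\rho)(K+4Pwz)+2\rho h^2\sigma^2K.\tag{11}$$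
The only quantity in (11) that can be negative is $wz$, so the remaining question is how negative it can be.

## 8. Positivity of $\Delta$ exactly where $b\le 6a$ is used

**Step 7: rewrite $wz$ and bound it below.** Since $|\gamma h|\le h<\kappa$, we may write $\gamma h=-\kappa\tanh m$ with $m\in\mathbb R$. Put $\ell=\kappa^2/\cosh^2m$. Then
$$h^2\sigma^2=h^2-\gamma^2h^2=\kappa^2-1-\kappa^2\tanh^2m=\ell-1,$$
so $\ell\ge1$. Also
$$w=\kappa(P-Q\tanh m)=\frac{\kappa}{\cosh m}\sinh\big(\tfrac\rho2-m\big),\qquad z=\kappa(\sinh R-\cosh R\tanh m)=\frac{\kappa}{\cosh m}\sinh(R-m).$$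
Using $\sinh\alpha\sinh\beta=\frac12(\cosh(\alpha+\beta)-\cosh(\alpha-\beta))$ and $\cosh\ge1$,
$$wz=\ell\sinh\big(\tfrac\rho2-m\big)\sinh(R-m)\ \ge\ -\tfrac\ell2\big(\cosh(R-\tfrac\rho2)-1\big).\tag{12}$$

**Step 8: separate the part linear in $\ell$.** Insert (12) and $h^2\sigma^2=\ell-1$ in (11):
$$\Delta\ \ge\ (R+\rho)K-2(R+\rho)P\ell\big(\cosh(R-\tfrac\rho2)-1\big)+2\rho(\ell-1)K=(R-\rho)K+\ell\,G,$$
$$G=2\rho K-2(R+\rho)P\big(\cosh(R-\tfrac\rho2)-1\big).$$
Since $2P\cosh(R-\frac\rho2)=\sinh R-\sinh(R-\rho)$,
$$\begin{aligned}G&=4\rho\sinh R-2\rho\sinh(R-\rho)-(R+\rho)\big(\sinh R-\sinh(R-\rho)\big)+2(R+\rho)P\\&=(3\rho-R)\sinh R+(R-\rho)\sinh(R-\rho)+2(R+\rho)\sinh\tfrac\rho2 .\end{aligned}\tag{13}$$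

**Step 9: use $b\le6a$.** The condition $b\le6a$ says $R=\frac{br}2\le3ar=3\rho$. Then the first term of (13) is nonnegative. The second is nonnegative because $y\sinh y\ge0$ for all real $y$, and the third is positive. So $G\ge0$, and since $\ell\ge1$ we may replace $\ell$ by $1$:
$$\Delta\ge(R-\rho)K+G=(R+\rho)\Big[K-2P\big(\cosh(R-\tfrac\rho2)-1\big)\Big].$$
The bracket is $2\sinh R-\sinh(R-\rho)-\sinh R+\sinh(R-\rho)+2P=\sinh R+2\sinh\frac\rho2$. Hence
$$\Delta\ \ge\ (R+\rho)\big(\sinh R+2\sinh\tfrac\rho2\big)>0 .$$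

**Step 10: pass from local to global.** By Steps 3 to 9, $\Psi$ is a local diffeomorphism at every $x\in\mathfrak p$; the point $x=0$ was treated in Step 4. By Step 2, $\Psi$ is proper. It maps $\mathfrak p\cong\mathbb R^2$ to the simply connected manifold $\mathcal P\cong\mathbb R^2$. By Hadamard's theorem it is a diffeomorphism, in particular a bijection. By Step 1, for all $2\times2$ PD matrices $A,B$ the equation $X^aB^cX^bB^cX^a=A$ with $b\le6a$ has exactly one PD solution. $\qquad\blacksquare$

The two halves of Theorem 3 meet with no gap. The limit of the Jacobian in Section 5 along a ray with $a<\mu<b$ is $E(\mu)=b-6a$, and the coefficient of $\sinh R$ in (13) is $3\rho-R=\frac r2(6a-b)$. With $a=1$, uniqueness for $XBX^bBX=A$ over $2\times2$ PD matrices holds for $b\le6$ and fails for $b\ge7$.
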